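\title{Contact hypersurfaces in Hermitian symmetric spaces are homogeneous}

\begin{abstract}
A real hypersurface of a K\"ahler manifold is a contact hypersurface if its shape operator $S$ and the tangential part $\phi$ of the complex structure satisfy $S\phi+\phi S=k\phi$ for a nonzero constant $k$. We prove that every connected contact hypersurface in an irreducible Hermitian symmetric space of compact or noncompact type and of complex dimension at least $3$ is an open part of an orbit of a closed group of isometries, and we classify these hypersurfaces as tubes around certain totally geodesic submanifolds, horospheres and geodesic spheres. In rank at least $3$ there are none in the compact type, and one congruence class of horospheres in the noncompact type. The proof writes the curvature tensor as a Jordan triple product and deduces from the Codazzi equation that the unit normal is a multiple of a maximal tripotent.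
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The contact equation}

Let $\overline M$ be a K\"ahler manifold of complex dimension $n$, with metric $g$, complex structure $J$ and Levi-Civita connection $\overline\nabla$. A \emph{hypersurface} is a connected manifold $M$ of real dimension $2n-1$ with an immersion into $\overline M$; in local computations we identify $M$ with its image. Let $N$ be a local unit normal field and $SX=-\overline\nabla_XN$ the shape operator. The complex structure singles out the Reeb vector field $\xi=-JN$, the $1$-form $\eta=g(\cdot,\xi)$, the complex subbundle $\mathcal C=\ker\eta=(\mathbb RN\oplus\mathbb R\xi)^\perp$ of $TM$, and the tangential part $\phi$ of $J$, defined by $JX=\phi X+\eta(X)N$. Thus $\phi\xi=0$, $\phi=J$ on $\mathcal C$, and $\phi$ is skew-symmetric.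

\begin{definition}
$M$ is a \emph{contact hypersurface} if there is a constant $k\neq0$ such that
\begin{equation}\label{eq:contact}
S\phi+\phi S=k\phi .
\end{equation}
\end{definition}

Replacing $N$ by $-N$ changes $(S,k)$ to $(-S,-k)$ and leaves $\phi$ unchanged. We always choose $N$ so that $k>0$; this fixes $N$ globally on $M$.

The equation has two useful readings. First, $\overline\nabla_X\xi=-J\overline\nabla_XN=JSX$, so the Levi-Civita connection $\nabla$ of $M$ satisfies $\nabla_X\xi=\phi SX$, and
\begin{equation}\label{eq:deta}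
d\eta(X,Y)=g(\nabla_X\xi,Y)-g(\nabla_Y\xi,X)=g\big((\phi S+S\phi)X,Y\big)=k\,g(\phi X,Y).
\end{equation}
So \eqref{eq:contact} says that $d\eta$ vanishes on $\xi$ and is a constant nonzero multiple of the K\"ahler form on $\mathcal C$; in particular $\eta$ is a contact form. Second, \eqref{eq:contact} applied to $\xi$ gives $\phi S\xi=0$, and restricted to $\mathcal C$ it prescribes the part of $S$ that commutes with $J$. Hence \eqref{eq:contact} is equivalent to
\begin{equation}\label{eq:pointwise}
S\xi=\alpha\xi,\qquad S|_{\mathcal C}=\tfrac k2+P,\qquad P \text{ symmetric},\quad PJ=-JP,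
\end{equation}
where the function $\alpha$ and the operator field $P$ are left free.

Flat space shows what to expect. In $\mathbb C^n$ the sphere of radius $t$ with its inner normal has $S=1/t$, so $k=2/t$ and $P=0$. The tube $\{x+iy: x,y\in\mathbb R^n,\ |y|=t\}$ around $\mathbb R^n$, with $N=-iy/t$, has $\xi=-y/t$, $\mathcal C=y^\perp\oplus iy^\perp$ with $y^\perp\subset\mathbb R^n$, and $S=0$ on $\mathbb R^n$, $S=1/t$ on $iy^\perp$; so $k=1/t$ and $P\ne0$. Both are orbits of groups of isometries, namely of $U(n)$ and of $\mathbb R^n\rtimes SO(n)$. The condition $k\ne0$ matters: for a curve $\Gamma\subset\mathbb C$, the cylinder $\Gamma\times\mathbb C^{n-1}$ has $S|_{\mathcal C}=0$ and satisfies \eqref{eq:contact} with $k=0$, and it is not an open part of an orbit when the curvature of $\Gamma$ is not constant.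

A count also suggests rigidity: \eqref{eq:pointwise} imposes $2(n-1)+(n-1)^2=n^2-1$ second-order equations on the single function that describes $M$ as a graph. On the other hand, nothing in \eqref{eq:contact} says that $\alpha$ or the eigenvalues of $P$ are constant, and in a symmetric space of rank at least $2$ the unit tangent vectors are not all congruent, so the position of $N$ relative to the curvature tensor could change from point to point. The question, posed as an open problem in \cite{slides} (Problem~3, under the heading ``Contact Conjecture''), is this: \emph{is every connected contact hypersurface in an irreducible Hermitian symmetric space of compact or noncompact type, of complex dimension at least $3$, homogeneous,} that is, an open part of an orbit of a closed subgroup of the isometry group? Here and below, ``$M$ is an open part of $H$'' means that the immersion maps $M$ by a local diffeomorphism onto an open subset of the submanifold $H$.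

\subsection{Results}

From now on $\overline M$ is an irreducible Hermitian symmetric space of complex dimension $n\ge3$ and rank $r$, with $\varepsilon=+1$ in the compact type and $\varepsilon=-1$ in the noncompact type, and $I(\overline M)$ is its isometry group.

\begin{theorem}\label{thm:homog}
Every connected contact hypersurface $M$ of $\overline M$ is an open part of an orbit of a closed subgroup of $I(\overline M)$.
\end{theorem}

The proof yields a classification. Homotheties of $\overline M$ only rescale $k$; we normalize $g$ so that the largest absolute value of the holomorphic sectional curvature is $2$, and we put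
\[
c=\sqrt{2/r}.
\]
The smallest absolute value of the holomorphic sectional curvature is then $c^2$, and the directions in which it is attained are the multiples of \emph{maximal tripotents} (Section~\ref{sec:triple}, Lemma~\ref{lem:hol}). The \emph{tube} of radius $t$ around a submanifold $F$ is the set of points $\exp(t\zeta)$, where $\zeta$ runs through the unit normal vectors of $F$; if $F$ is a point, it is a \emph{geodesic sphere}. $F$ is \emph{Lagrangian} if $J$ maps its tangent spaces onto its normal spaces. In the noncompact type, a unit speed geodesic $\gamma$ has the Busemann function $b(x)=\lim_{s\to\infty}(d(x,\gamma(s))-s)$, whose level sets are the \emph{horospheres} centered at the end point of $\gamma$. Finally, $Q^{n*}$ is the noncompact dual of the complex quadric $Q^n$, and the totally geodesic $Q^{n-1*}\subset Q^{n*}$ are the complex hypersurfaces described in Example~\ref{ex:quadric}.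

\begin{theorem}\label{thm:class}
A connected hypersurface $M$ of $\overline M$ is a contact hypersurface (with $k>0$) if and only if it is an open part of one of the following.
\begin{itemize}
\item[(I)] A tube of radius $t$ around a complete totally geodesic Lagrangian submanifold $F$ of rank one. Here $k=c\cot ct$, $0<ct<\pi/2$, if $\varepsilon=1$, and $k=c\coth ct$, $t>0$, if $\varepsilon=-1$. Such $F$ exist only if $r\le2$.
\item[(II)] $\varepsilon=-1$, any $r$: a horosphere centered at the end point of a geodesic whose direction is a multiple of a maximal tripotent; $k=c$.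
\item[(III)] $\varepsilon=-1$: a tube of radius $t$ around a totally geodesic $Q^{n-1*}\subset Q^{n*}$ ($r=2$, $k=c\tanh ct$), or around a totally geodesic $\mathbb CH^{n-1}\subset\mathbb CH^n$ ($r=1$, $k=c\tanh\frac{ct}2$).
\item[(IV)] $r=1$: a geodesic sphere of radius $t$, with $0<ct<\pi$ if $\varepsilon=1$.
\end{itemize}
In particular, let $r\ge3$. In the compact type there are no contact hypersurfaces; in the noncompact type they are exactly the open parts of the horospheres \textup{(II)}, and these horospheres are all congruent.
\end{theorem}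

\subsection{Plan of the proof}

The Codazzi equation ties $\alpha$ and $P$ to two operators that the curvature tensor attaches to $N$ (Section~\ref{sec:structure}). Both can be diagonalized explicitly in the language of Jordan triple systems, recalled in Section~\ref{sec:triple}. Differentiating the Codazzi relations along $\xi$ produces algebraic identities that are compatible only with very special positions of $N$. Section~\ref{sec:example} carries this out with scalars for $r=2$, $n=3$; Sections~\ref{sec:reeb}--\ref{sec:shape} do it in general and end with a complete description of $S$. After that, Jacobi fields along the normal geodesics show that these geodesics either meet a totally geodesic submanifold orthogonally at a fixed distance or are asymptotic to each other, and in both situations a transitive group is at hand (Section~\ref{sec:homog}). Section~\ref{sec:class} identifies the submanifolds and proves the converse.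

\section{The curvature tensor as a triple product}\label{sec:triple}

We use the convention $\overline R(X,Y)=[\overline\nabla_X,\overline\nabla_Y]-\overline\nabla_{[X,Y]}$ and write $\overline R_x=\overline R(\cdot,x)x$ for the Jacobi operator, so that $g(\overline R_xy,y)$ is the sectional curvature for orthonormal $x,y$. Tangent spaces are complex vector spaces through $ix=Jx$, with the Hermitian product $\langle x,y\rangle=g(x,y)+i\,g(x,Jy)$, which is complex linear in $x$ and has real part $g$. \emph{Symmetric} refers to $g$. A symmetric operator $P$ with $PJ=-JP$ satisfies $\langle Px,y\rangle=\langle Py,x\rangle$, because $g(Px,Jy)=-g(x,JPy)=g(Py,Jx)$.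

\subsection{Symmetric spaces}

Let $G$ be the identity component of $I(\overline M)$ and $G_o$ the stabilizer of a point $o$. We use the following textbook facts.
\begin{itemize}
\item[(S1)] $\overline M$ is simply connected. $G$ acts transitively, holomorphically and properly; stabilizers are compact, and orbits of closed subgroups are closed embedded submanifolds.
\item[(S2)] A linear isometry of $T_o\overline M$ that preserves $\overline R$ is the differential of a unique isometry fixing $o$. Since $\overline\nabla\,\overline R=0$, each $\overline R(x,y)$ is a derivation of $\overline R$, so $\exp(s\overline R(x,y))$ is the differential at $o$ of a one-parameter subgroup of $G_o$.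
\item[(S3)] If $\sigma_o$ is the geodesic symmetry at $o$ and $\gamma$ a geodesic, the \emph{transvections} $\sigma_{\gamma(s/2)}\sigma_{\gamma(0)}$ form a one-parameter subgroup of $G$ that translates $\gamma$ and induces parallel transport along it.
\item[(S4)] A subspace $\mathfrak m\subset T_o\overline M$ is a \emph{Lie triple system} if $\overline R(\mathfrak m,\mathfrak m)\mathfrak m\subset\mathfrak m$. Tangent spaces of totally geodesic submanifolds are Lie triple systems, and the complete connected totally geodesic submanifolds through $o$ are the sets $\exp_o\mathfrak m$. The components of the fixed point set of an isometry $\vartheta$ are closed, embedded and totally geodesic, with tangent spaces $\ker(d\vartheta-1)$.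
\item[(S5)] $\varepsilon\overline R_x$ is positive semidefinite, and $\overline R_xy=0$ if and only if $\overline R(x,y)=0$. The rank is the largest dimension of a subspace on which $\overline R(\cdot,\cdot)$ vanishes, and subspaces of this dimension are conjugate under $G_o$. Hence $\exp_o\mathfrak m$, which is itself a symmetric space, has rank one if and only if $\overline R_x$ is definite on $\mathfrak m\ominus\mathbb Rx$ for every $0\neq x\in\mathfrak m$.
\end{itemize}

\subsection{The triple product}

The operator $\overline R(x,y)$ is complex linear but depends on $x$ and $y$ only real bilinearly. Separating the part that is linear in $x$ and antilinear in $y$ gives an object with a spectral theory. On $V=T_o\overline M$ put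
\begin{equation}\label{eq:triple}
D(x,y)=\tfrac\varepsilon2\big(\overline R(x,y)+J\overline R(x,Jy)\big),\qquad \{xyz\}=D(x,y)z .
\end{equation}
The triple product $\{xyz\}$ is complex linear and symmetric in $x,z$ and antilinear in $y$, and
\begin{equation}\label{eq:curv}
\overline R(x,y)z=\varepsilon\big(\{xyz\}-\{yxz\}\big),\qquad D(x,y)^*=D(y,x).
\end{equation}
By \eqref{eq:triple} the product is $G$-invariant and $\overline\nabla$-parallel, and a complex subspace is a Lie triple system exactly when it is closed under $\{\,\cdot\cdot\cdot\,\}$. Put $Q(x)y=\{xyx\}$. Since $\langle Q(x)y,z\rangle=\langle D(x,y)x,z\rangle=\langle x,\{yxz\}\rangle$ is symmetric in $y,z$, the antilinear operator $Q(x)$ is symmetric. By \eqref{eq:curv},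
\begin{equation}\label{eq:jacobi}
\overline R_x=\varepsilon\big(D(x,x)-Q(x)\big).
\end{equation}

With this product $V$ is a positive Hermitian Jordan triple system; we refer to \cite{Loos,Roos} for the theory and recall what we need. A \emph{tripotent} is a vector $e$ with $\{eee\}=e$. Two tripotents $e,e'$ are \emph{orthogonal} if $D(e,e')=0$. A nonzero tripotent is \emph{primitive} if it is not a sum of two nonzero orthogonal tripotents, and a \emph{frame} is a maximal family of mutually orthogonal primitive tripotents. On the span of a frame the product is computed coordinatewise: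
\begin{equation}\label{eq:coord}
\Big\{\sum x_ic_i\ \ \sum y_ic_i\ \ \sum z_ic_i\Big\}=\sum x_i\bar y_iz_i\,c_i .
\end{equation}

\begin{itemize}
\item[(F1)] \emph{Spectral and Peirce decomposition.} Frames have $r$ elements. All primitive tripotents have the same norm, and we scale $g$ so that it is $1$; this changes neither $\overline R$ nor the triple product. Every $x\in V$ is of the form $x=\sum_{i=1}^ra_ic_i$ with $a_i\ge0$ and a frame $(c_i)$. A frame defines an orthogonal decomposition $V=\bigoplus_{0\le i\le j\le r}V_{ij}$ into complex subspaces with $V_{00}=0$, $V_{ii}=\mathbb Cc_i$ for $i\ge1$, and $V_{ij}\ne0$ for $1\le i<j\le r$. With $a_0=0$, on $V_{ij}$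
\[
D(x,x)=\tfrac12(a_i^2+a_j^2),\qquad Q(x)=a_ia_j\tau ,
\]
where $\tau$ is an antilinear isometric involution of $V_{ij}$ for $i,j\ge1$, and $\tau c_i=c_i$.
\item[(F2)] \emph{One tripotent.} By \eqref{eq:coord} a tripotent $e$ is the sum of $\rho$ members of a frame; $\rho=|e|^2$ is its \emph{rank}. Then $V=V_1(e)\oplus V_{1/2}(e)\oplus V_0(e)$, the eigenspaces of $D(e,e)$ for the eigenvalues $1,\frac12,0$. The map $Q(e)$ is an antilinear isometric involution of $V_1(e)$ and vanishes on $V_{1/2}(e)\oplus V_0(e)$. Moreover $D(V_1,V_0)=D(V_0,V_1)=0$. Finally $V_0(e)=0$ if and only if $\rho=r$; then $e$ is called \emph{maximal}.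
\item[(F3)] \emph{$G_o$ acts transitively on the maximal tripotents.} Indeed, let $e=\sum c_i$ and $e'=\sum c_i'$. The real span of a frame has dimension $r$ and $\overline R(c_i,c_j)=0$ by \eqref{eq:curv}, so by (S5) some element of $G_o$ maps $\bigoplus\mathbb Rc_i$ onto $\bigoplus\mathbb Rc'_i$. It maps primitive tripotents to primitive tripotents, and those in $\bigoplus\mathbb Rc'_i$ are the $\pm c'_i$ by \eqref{eq:coord}. The signs can be corrected: $iD(c'_i,c'_i)=-\frac\varepsilon2\overline R(c'_i,Jc'_i)$, so by (S2) $\exp(\pi iD(c'_i,c'_i))$ comes from $G_o$, and it maps $c'_i$ to $-c'_i$ and fixes the other $c'_j$.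
\end{itemize}

Irreducibility of $\overline M$ enters through (F1): it gives the common norm of the primitive tripotents and $V_{ij}\neq0$. Note that $r\ge2$ forces $n\ge3$, since $V\supset V_{11}\oplus V_{22}\oplus V_{12}$; the assumption $n\ge3$ is a restriction only in rank one.

\begin{lemma}\label{lem:hol}
For a unit vector $x=\sum a_ic_i$ the holomorphic sectional curvature is $H(x)=2\varepsilon\langle\{xxx\},x\rangle=2\varepsilon\sum a_i^4$. Hence $c^2\le|H(x)|\le2$, the value $2$ is attained at primitive tripotents, and $|H(x)|=c^2$ if and only if $x=e/\sqrt r$ with $e$ a maximal tripotent.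
\end{lemma}

\begin{proof}
By \eqref{eq:jacobi}, $\overline R_x(ix)=2i\varepsilon\{xxx\}$, and $\{xxx\}=\sum a_i^3c_i$. Since $\sum a_i^2=1$, we have $\sum a_i^4\le1$, and $1\le r\sum a_i^4$ with equality if and only if all $a_i^2$ equal $1/r$.
\end{proof}

So the normalization in (F1) is the one used in Theorem~\ref{thm:class}, and $\langle\{xxx\},x\rangle>0$ for all $x\ne0$.

\begin{example}[Rank one]\label{ex:rankone}
For $r=1$ the space is $\mathbb CP^n$ or $\mathbb CH^n$, $c^2=2$, and
$\{xyz\}=\frac12(\langle x,y\rangle z+\langle z,y\rangle x)$. Every unit vector $e$ is a maximal tripotent, with $V_1=\mathbb Ce$ and $V_{1/2}=e^\perp$. Every complex hyperplane is closed under the product, which restricts to the same formula; for $\varepsilon=-1$ it is tangent to a totally geodesic $\mathbb CH^{n-1}$. The real span of a unitary basis is also closed under the product and gives a Lagrangian $F$ as in Theorem~\ref{thm:class}(I).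
\end{example}

\begin{example}[Quadrics]\label{ex:quadric}
For $Q^n$ and $Q^{n*}$ we have $r=2$, $c=1$, $V=\mathbb C^n$ and, with $x\cdot z=\sum x_jz_j$,
\[
\{xyz\}=(x\cdot\bar y)z+(z\cdot\bar y)x-(x\cdot z)\bar y,\qquad\langle x,y\rangle=2\,x\cdot\bar y .
\]
The equation $\{xxx\}=x$ reads $2(x\cdot\bar x)x-(x\cdot x)\bar x=x$. For $x\neq0$ with $x\cdot x=0$ it says $|x|^2=1$, so $x$ has rank one. If $x\cdot x\neq0$, then $\bar x\in\mathbb Cx$, so $x=\zeta u$ with $|\zeta|=1$ and $u\in\mathbb R^n$, and the equation says $u\cdot u=1$. These $\zeta u$ are the maximal tripotents, and $D(u,u)=1$, so $V_{1/2}=0$. The complex hyperplane $u^\perp$ is closed under the product, which restricts to the same formula in $n-1$ variables; for $\varepsilon=-1$ the submanifolds $\exp_o(u^\perp)$ are the totally geodesic $Q^{n-1*}\subset Q^{n*}$ of Theorem~\ref{thm:class}. For real $x,y,z$ formula \eqref{eq:curv} gives $\overline R(x,y)z=\varepsilon(g(y,z)x-g(x,z)y)$, so $\exp_o\mathbb R^n$ is Lagrangian of constant curvature $\varepsilon$, again an $F$ as in (I).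
\end{example}

We use the classification of Hermitian symmetric spaces once, in the identification of case (III) of Theorem~\ref{thm:class}:
\begin{itemize}
\item[(F4)] If $\overline M$ is irreducible of noncompact type and rank two, and $V_{1/2}(e)=0$ for a maximal tripotent $e$ (tube type), then $\overline M=Q^{n*}$.
\end{itemize}

\section{Structure equations}\label{sec:structure}

Let $M$ be a contact hypersurface with $k>0$, and $\alpha$, $P$ as in \eqref{eq:pointwise}. Since $PJ=-JP$,
\begin{equation}\label{eq:SJS}
SJS=J\big(\tfrac k2-P\big)\big(\tfrac k2+P\big)=J\big(\tfrac{k^2}4-P^2\big)\quad\text{on }\mathcal C .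
\end{equation}
Let $\pi$ be the orthogonal projection of $T\overline M|_M$ onto $\mathcal C=(\mathbb CN)^\perp$. Write
\[
D=D(N,N),\quad Q=Q(N),\quad D_{\mathcal C}=\pi D|_{\mathcal C},\quad Q_{\mathcal C}=\pi Q|_{\mathcal C},\quad \mu=\langle DN,N\rangle,\quad w=DN-\mu N .
\]
$D_{\mathcal C}$ is Hermitian, $Q_{\mathcal C}$ is antilinear and symmetric, $QN=DN$, $\mu$ is real, and $w=\pi DN\in\mathcal C$. If $N=\sum a_ic_i$, then $\mu=\sum a_i^4$ and
\begin{equation}\label{eq:w}
w=\sum_i(a_i^3-\mu a_i)c_i .
\end{equation}
Thus $w=0$ if and only if all nonzero $a_i$ are equal, that is, $N=e/\sqrt\rho$ for a tripotent $e$ of rank $\rho$. Geometrically, $8\varepsilon w$ is the gradient at $N$ of the holomorphic sectional curvature on the unit sphere, because the derivative of $\langle\{xxx\},x\rangle$ at $N$ in the direction $y$ is $g((2D+Q)y,N)+g(DN,y)=4g(DN,y)$.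

The connection $\nabla^{\mathcal C}=\pi\overline\nabla$ on $\mathcal C$ is metric and commutes with $J$. For a section $Y$ of $\mathcal C$ and $X\in TM$ we have $\langle\overline\nabla_XY,N\rangle=-\langle Y,\overline\nabla_XN\rangle$, so
\begin{equation}\label{eq:conn}
\overline\nabla_XY=\nabla^{\mathcal C}_XY+\langle Y,SX\rangle N .
\end{equation}
A prime denotes $\nabla^{\mathcal C}_\xi$, or $\xi$ applied to a function. The Codazzi equation is $(\nabla_XS)Y-(\nabla_YS)X=-\overline R(X,Y)N$. The components that involve $\xi$ can be evaluated, because $\nabla\xi=\phi S$ is known.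

\begin{lemma}\label{lem:structure}
Put $\kappa=\frac k2(\frac k2-\alpha)$, $h=\xi\alpha$ and $w^\flat=g(w,\cdot)|_{TM}=g(DN,\cdot)|_{TM}$. Then
\begin{align}
P^2&=\kappa-\varepsilon D_{\mathcal C},\label{eq:P2}\\
d\alpha&=2\varepsilon w^\flat+h\eta,\label{eq:dalpha}\\
P'&=J(\alpha P+\varepsilon Q_{\mathcal C}),\label{eq:dP}\\
D_{\mathcal C}'&=0,\qquad Q_{\mathcal C}'=2\alpha JQ_{\mathcal C}.\label{eq:dDQ}
\end{align}
In particular $P$ commutes with $D_{\mathcal C}$.
\end{lemma}

\begin{proof}
Differentiating $S\xi=\alpha\xi$ gives
\begin{equation}\label{eq:dSxi}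
(\nabla_XS)\xi=(X\alpha)\xi+\alpha\phi SX-S\phi SX .
\end{equation}
For the curvature term, $\langle\{XYN\},N\rangle=\langle D(N,Y)X,N\rangle=\langle X,\{YNN\}\rangle=\langle X,DY\rangle$, so by \eqref{eq:curv}
\[
\langle\overline R(X,Y)N,N\rangle=\varepsilon\big(\langle DX,Y\rangle-\overline{\langle DX,Y\rangle}\big)=2i\varepsilon\operatorname{Im}\langle DX,Y\rangle .
\]
Since $\xi=-iN$ and $\operatorname{Im}\langle DX,Y\rangle=g(DX,JY)$,
\begin{equation}\label{eq:Rxi}
g(\overline R(X,Y)N,\xi)=\operatorname{Re}\big(i\langle\overline R(X,Y)N,N\rangle\big)=2\varepsilon\, g(JDX,Y).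
\end{equation}

Take the $\xi$-component of the Codazzi equation, using $g((\nabla_XS)Y,\xi)=g(Y,(\nabla_XS)\xi)$. For $X,Y\in\mathcal C$, \eqref{eq:dSxi} gives on the left
\[
g(Y,\alpha JSX-SJSX)-g(X,\alpha JSY-SJSY)=g\big(Y,\alpha(JS+SJ)X-2SJSX\big),
\]
so $\alpha kJ-2SJS=-2\varepsilon JD_{\mathcal C}$ on $\mathcal C$. With \eqref{eq:SJS} this is \eqref{eq:P2}. For $X\in\mathcal C$ and $Y=\xi$ the left side is $X\alpha-g(X,(\nabla_\xi S)\xi)=X\alpha$, and the right side is $-2\varepsilon g(JDX,-JN)=2\varepsilon g(X,DN)$. Since $w^\flat(\xi)=0$, this is \eqref{eq:dalpha}.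

Take now the $\mathcal C$-component for the pair $(\xi,X)$, $X\in\mathcal C$. We have $\overline R(\xi,X)N=\varepsilon(\{\xi XN\}-\{X\xi N\})=-\varepsilon J(Q+D)X$. As $\nabla_\xi\xi=\phi S\xi=0$, the connection $\nabla_\xi$ preserves $\mathcal C$, and $(\nabla_\xi S)X=P'X$ because $k$ is constant. By \eqref{eq:dSxi} and \eqref{eq:SJS},
\[
P'=J\big[\tfrac{\alpha k}2+\alpha P-\tfrac{k^2}4+P^2+\varepsilon Q_{\mathcal C}+\varepsilon D_{\mathcal C}\big],
\]
and \eqref{eq:P2} reduces this to \eqref{eq:dP}.

Finally $\overline\nabla_\xi N=-\alpha\xi=i\alpha N$. Hence $\overline\nabla_\xi$ preserves $\mathbb CN$ and $\mathcal C$ and commutes with $\pi$. The triple product is parallel, so $\overline\nabla_\xi D=D(i\alpha N,N)+D(N,i\alpha N)=0$ and $\overline\nabla_\xi Q=2i\alpha Q$.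
\end{proof}

In rank one, $D_{\mathcal C}=\frac12$, $Q_{\mathcal C}=0$ and $w=0$ at every point. In higher rank these objects depend on the unknown numbers $a_i$. The point of Lemma~\ref{lem:structure} is that \eqref{eq:dP} and \eqref{eq:dDQ} form a closed system along $\xi$: the constraint \eqref{eq:P2} can be differentiated repeatedly without new unknown operators appearing.

\section{The smallest case: rank two, dimension three}\label{sec:example}

Let $r=2$ and $n=3$, as for $Q^3$ and $Q^{3*}$. By (F1), $V=\mathbb Cc_1\oplus\mathbb Cc_2\oplus V_{12}$ with $\dim V_{12}=1$. Write $N=a_1c_1+a_2c_2$ and $y=2a_1a_2\in[0,1]$; the function $y$ is continuous since $\mu=1-y^2/2$. We show that $y\in\{0,1\}$ everywhere.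

Let $W\subset M$ be the open set where $0<y<1$. The plane $\mathcal C$ has the unitary basis $u_1=a_2c_1-a_1c_2$ and $u_2\in V_{12}$, $\tau u_2=u_2$, and by (F1)
\[
D_{\mathcal C}u_j=d_ju_j,\quad Q_{\mathcal C}u_j=q_ju_j,\qquad d_1=q_1=\tfrac{y^2}2,\quad d_2=\tfrac12,\quad q_2=\tfrac y2,
\]
while $w=a_1a_2(a_1^2-a_2^2)u_1\ne0$ on $W$. On $W$ the eigenvalues $d_1,d_2$ are distinct, so the lines $\mathbb Cu_j$ are smooth, and $u_j$ is determined up to sign by $Q_{\mathcal C}u_j=q_ju_j$, hence locally smooth. Since $P$ commutes with $D_{\mathcal C}$, $Pu_j=\beta_ju_j$ with $\beta_j\in\mathbb C$, and \eqref{eq:P2} says $|\beta_j|^2=\kappa-\varepsilon d_j$.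

By $D'_{\mathcal C}=0$, we have $y'=0$ and $u_j'=i\omega_ju_j$ with $\omega_j$ real. Differentiating $Q_{\mathcal C}u_j=q_ju_j$ gives $2i\alpha q_j-i\omega_jq_j=i\omega_jq_j$, so $\omega_j=\alpha$. Differentiating $Pu_j=\beta_ju_j$ with \eqref{eq:dP} gives $i(\alpha\beta_j+\varepsilon q_j)-i\alpha\beta_j=\beta_j'+i\alpha\beta_j$, that is,
\[
(\operatorname{Re}\beta_j)'=\alpha\operatorname{Im}\beta_j,\qquad(\operatorname{Im}\beta_j)'=\varepsilon q_j-\alpha\operatorname{Re}\beta_j .
\]
Put $\psi=\varepsilon kh/2$. Differentiating $|\beta_j|^2=\kappa-\varepsilon d_j$ three times, with $\kappa'=-kh/2$, gives successively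
\[
2q_j\operatorname{Im}\beta_j=-\psi,\qquad 2\alpha q_j\operatorname{Re}\beta_j-2\varepsilon q_j^2=\psi',\qquad 2hq_j\operatorname{Re}\beta_j=\psi''+\alpha^2\psi .
\]
The right sides do not depend on $j$. If $h\ne0$ at a point of $W$, the third equation gives $q_1\operatorname{Re}\beta_1=q_2\operatorname{Re}\beta_2$ and the second then gives $q_1=q_2$, that is, $y=1$. So $h=0$ on $W$, the $\beta_j$ are real, and $\alpha\beta_j=\varepsilon q_j$; in particular $\alpha\neq0$. Now $\beta_j^2+\varepsilon d_j=\kappa$ reads
\[
\kappa=\frac{y^2}{4\alpha^2}+\frac\varepsilon2\quad(j=2),\qquad\kappa=\frac{y^4}{4\alpha^2}+\frac{\varepsilon y^2}2=y^2\kappa\quad(j=1).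
\]
Hence $\kappa=0$, so $\alpha=k/2$ is constant on $W$, and \eqref{eq:dalpha} gives $w=0$. This contradiction shows that $W$ is empty.

So either $N=c_1$ everywhere or $N=(c_1+c_2)/\sqrt2$ everywhere; Lemma~\ref{lem:maximal} will exclude the first possibility. The general proof follows the same three steps: $h=0$; then $\alpha P=\varepsilon Q_{\mathcal C}$ where $Q_{\mathcal C}$ is invertible; then an incompatibility of the eigenvalues.

\section{Differentiating along the Reeb field}\label{sec:reeb}

In general we do not know in advance that $P$ and $Q_{\mathcal C}$ have common invariant lines. The quantities $q_j\operatorname{Im}\beta_j$ and $q_j\operatorname{Re}\beta_j$ are therefore replaced by the commutator and the anticommutator of $Q_{\mathcal C}$ and $P$.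

\begin{lemma}\label{lem:scalar}
If $Q_{\mathcal C}^2$ is a scalar at a point of $M$, then $w=0$ there.
\end{lemma}

\begin{proof}
Let $N=\sum_{i\le\rho}a_ic_i$ with all $a_i>0$. If $\rho=1$, then $w=0$. For $i<j\le\rho$ the space $V_{ij}\ne0$ lies in $\mathcal C$, and $Q_{\mathcal C}^2=a_i^2a_j^2$ on it. If $\rho\ge3$, then $a_ia_j=a_ia_l$ for distinct $i,j,l$, so all $a_i$ are equal. If $\rho=2$, the unit vector $u=a_2c_1-a_1c_2\in\mathcal C$ has $Qu=a_1a_2(a_1c_1-a_2c_2)\in\mathbb Ru\oplus\mathbb RN$, so $Q_{\mathcal C}u=2a_1^2a_2^2u$. Comparing with $V_{12}$ gives $4a_1^4a_2^4=a_1^2a_2^2$, so $2a_1a_2=1=a_1^2+a_2^2$ and $a_1=a_2$.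
\end{proof}

\begin{proposition}\label{prop:h}
$h\equiv0$, and
\begin{equation}\label{eq:key}
[Q_{\mathcal C},P]=0,\qquad(\alpha P-\varepsilon Q_{\mathcal C})\,Q_{\mathcal C}=0 .
\end{equation}
\end{proposition}

\begin{proof}
In this proof $Q$ stands for $Q_{\mathcal C}$; both $P$ and $Q$ anticommute with $J$. By \eqref{eq:dP},
\[
(P^2)'=J(\alpha P+\varepsilon Q)P-JP(\alpha P+\varepsilon Q)=\varepsilon J[Q,P],
\]
and by \eqref{eq:P2} and \eqref{eq:dDQ}, $(P^2)'=\kappa'=-kh/2$. Hence
\begin{equation}\label{eq:comm}
[Q,P]=\psi J,\qquad\psi=\varepsilon kh/2 .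
\end{equation}
The four terms that occur in the derivatives of $QP$ and $PQ$ are
\[
Q'P=2\alpha JQP,\quad QP'=-\alpha JQP-\varepsilon JQ^2,\quad P'Q=\alpha JPQ+\varepsilon JQ^2,\quad PQ'=-2\alpha JPQ .
\]
So $[Q,P]'=\alpha J(QP+PQ)-2\varepsilon JQ^2$ and $(QP+PQ)'=\alpha J[Q,P]=-\alpha\psi$. Also $(Q^2)'=2\alpha JQ^2+2\alpha QJQ=0$. Differentiating \eqref{eq:comm} twice therefore gives
\begin{equation}\label{eq:anti}
\alpha(QP+PQ)-2\varepsilon Q^2=\psi',\qquad h\,(QP+PQ)=\psi''+\alpha^2\psi .
\end{equation}
Suppose that $h\ne0$ on a nonempty open set. There $QP+PQ$ is a scalar by the second equation, $Q^2$ is a scalar by the first, $w=0$ by Lemma~\ref{lem:scalar}, and $d\alpha=h\eta$ by \eqref{eq:dalpha}. Then $0=dh\wedge\eta+h\,d\eta$, and evaluating on $X,JX$ with $0\ne X\in\mathcal C$ gives $hk|X|^2=0$ by \eqref{eq:deta}. This contradicts $k\neq0$. So $h\equiv0$ and $\psi\equiv0$, and \eqref{eq:comm} and \eqref{eq:anti} give \eqref{eq:key}.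
\end{proof}

\section{The normal is a multiple of a tripotent}\label{sec:tripotent}

In Section~\ref{sec:example} the eigenvalue relations determined $\alpha$ outright. In general there are more unknowns $a_i$, and one more relation is needed. It comes from the integrability condition of \eqref{eq:dalpha}. Since the triple product is parallel,
\begin{equation}\label{eq:dDN}
\overline\nabla_X(DN)=\overline\nabla_X\{NNN\}=-(2D+Q)SX .
\end{equation}

\begin{lemma}\label{lem:Pw}
$Pw=(\frac k2-\alpha)w$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:h}, $d\alpha=2\varepsilon w^\flat$, so $dw^\flat=0$. For $w^\flat=g(DN,\cdot)$ and tangent fields $X,Y$,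
\[
dw^\flat(X,Y)=g(\overline\nabla_X(DN),Y)-g(\overline\nabla_Y(DN),X),
\]
because the remaining terms add up to $g(DN,\overline\nabla_XY-\overline\nabla_YX-[X,Y])=0$. The operator $2D+Q$ is symmetric, and $(2D+Q)\xi=-2iDN+iQN=-JDN$. For $X\in\mathcal C$, \eqref{eq:dDN} gives
\[
0=dw^\flat(X,\xi)=-g\big(SX,(2D+Q)\xi\big)+\alpha g\big((2D+Q)\xi,X\big)=g\big(JDN,(S-\alpha)X\big)=g\big((S-\alpha)Jw,X\big).
\]
So $SJw=\alpha Jw$, and $SJw=J(\frac k2-P)w$.
\end{proof}

\begin{proposition}\label{prop:w}
$w\equiv0$. Consequently $\alpha$ is constant, and $N=e/\sqrt\rho$ with a tripotent field $e$ of constant rank $\rho$.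
\end{proposition}

\begin{proof}
Suppose $w\ne0$ at a point, and work at this point. Let $N=\sum_{i\le\rho}a_ic_i$ with all $a_i>0$, so $\rho\ge2$, and let $e=\sum_{i\le\rho}c_i$.

\emph{Step 1: $P$ on the image of $Q_{\mathcal C}$.} Put
\[
\mathcal B=\Big\{\sum_{i\le\rho}x_ic_i:\ x_i\in\mathbb R,\ \sum x_ia_i=0\Big\},\qquad \mathcal C_1=\mathcal C\cap V_1(e)=\mathcal B\oplus i\mathcal B\oplus\bigoplus_{1\le i<j\le\rho}V_{ij}.
\]
On the real span of $c_1,\dots,c_\rho$ both $D$ and $Q$ act as $\operatorname{diag}(a_i^2)$. So $D_{\mathcal C}$ and $Q_{\mathcal C}$ preserve $\mathcal B$ and agree there with the compression $\Lambda$ of $\operatorname{diag}(a_i^2)$ to $\mathcal B$, which is positive definite. On $V_{ij}$, $Q_{\mathcal C}=a_ia_j\tau$. Hence $Q_{\mathcal C}$ maps $\mathcal C_1$ bijectively onto itself, and \eqref{eq:key} gives $\alpha P=\varepsilon Q_{\mathcal C}$ on $\mathcal C_1$. In particular $\alpha\ne0$, and by \eqref{eq:P2}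
\begin{equation}\label{eq:onC1}
Q_{\mathcal C}^2+\varepsilon\alpha^2D_{\mathcal C}-\alpha^2\kappa=0\quad\text{on }\mathcal C_1 .
\end{equation}
Put $x_1=\varepsilon\alpha(\frac k2-\alpha)$ and $x_2=-\varepsilon\alpha\frac k2\neq0$. Then $x_1+x_2=-\varepsilon\alpha^2$ and $x_1x_2=-\alpha^2\kappa$. By \eqref{eq:onC1} on $\mathcal B$, every eigenvalue of $\Lambda$ is $x_1$ or $x_2$.

\emph{Step 2: two values.} By \eqref{eq:w}, $w\in\mathcal B$, and by Lemma~\ref{lem:Pw}, $\Lambda w=\varepsilon\alpha Pw=x_1w$. In coordinates, $a_i^2(a_i^3-\mu a_i)-\nu a_i=x_1(a_i^3-\mu a_i)$ for some real $\nu$ independent of $i$. After division by $a_i$ this is a monic quadratic equation for $a_i^2$. So the $a_i^2$ take at most two values, and exactly two, $A\neq B$, since $w\ne0$. Let $m_1,m_2$ be their multiplicities and $e_1,e_2$ the sums of the corresponding $c_i$; then $m_1+m_2=\rho$ and $m_1A+m_2B=1$. The vector $w$ lies in $\mathbb Re_1\oplus\mathbb Re_2$ and is orthogonal to $N$, so it is a multiple of $u=m_2\sqrt B\,e_1-m_1\sqrt A\,e_2$. We have $|u|^2=m_1m_2(m_2B+m_1A)=m_1m_2$ and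 $\langle Du,u\rangle=m_1m_2AB(m_2+m_1)$. Therefore
\begin{equation}\label{eq:xone}
x_1=\rho AB .
\end{equation}
On a space $V_{ij}\neq0$ with $a_i^2=A$, $a_j^2=B$, equation \eqref{eq:onC1} reads $AB-\frac12(x_1+x_2)(A+B)+x_1x_2=0$, or
\begin{equation}\label{eq:mixed}
(A-x_1)(B-x_2)+(A-x_2)(B-x_1)=0 .
\end{equation}

\emph{Step 3: contradiction.} If $m_1=m_2=1$, then $A+B=1$ and $2AB=x_1$, so \eqref{eq:mixed} becomes $x_1-(x_1+x_2)+2x_1x_2=x_2(2x_1-1)=0$. As $x_2\neq0$, we get $4AB=1=(A+B)^2$, so $A=B$. Otherwise we may assume $m_1\ge2$. The difference of two $c_i$ with $a_i^2=A$ lies in $\mathcal B$ and is an eigenvector of $\Lambda$ with eigenvalue $A$, so $A\in\{x_1,x_2\}$. If $A=x_2$, then \eqref{eq:mixed} reads $(A-x_1)(B-A)=0$, so $A=x_1$ in either case. Now \eqref{eq:xone} gives $B=1/\rho$, and $m_1A=1-m_2/\rho=m_1/\rho$ gives $A=B$. Both cases contradict $A\ne B$.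

Thus $w\equiv0$, $d\alpha=0$ by \eqref{eq:dalpha}, and $N=e/\sqrt\rho$ by \eqref{eq:w}. The rank is constant because $1/\rho=\mu$ is continuous.
\end{proof}

\section{The shape operator}\label{sec:shape}

So far $N$ is a critical point of the holomorphic sectional curvature. The next lemma shows that it minimizes $|H|$. The idea is that algebraic identities satisfied by $N$ at every point can be differentiated in all directions, which brings in $S$.

\begin{lemma}\label{lem:maximal}
The tripotent $e$ is maximal: $\rho=r$.
\end{lemma}

\begin{proof}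
The eigenvalues of $D=D(e,e)/\rho$ lie in $\{\frac1\rho,\frac1{2\rho},0\}$, so their multiplicities are constant and $V_0=V_0(e)=\ker D_{\mathcal C}$ is a smooth complex subbundle of $\mathcal C$. It is preserved by $P$, hence by $S$. Suppose $V_0\ne0$. As $P|_{V_0}$ anticommutes with $J$, its real trace is $0$, so $S|_{V_0}=\frac k2+P\neq0$; here $k\ne0$ is used again. Choose $X\in V_0$ at a point with $Z=SX\ne0$, and a local section $Y$ of $V_0$ with value $Z$ at that point. By (F2), $D(N,Y)=0$ identically. Differentiating along $X$ gives $D(Z,Z)=D(N,U)$ with $U=\overline\nabla_XY$. But $\langle D(Z,Z)Z,Z\rangle>0$, whereas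
\[
\langle D(N,U)Z,Z\rangle=\langle Z,\{UNZ\}\rangle=\langle Z,D(Z,N)U\rangle=0
\]
by (F2). So $V_0=0$.
\end{proof}

Whenever a unit vector $N=e/\sqrt r$ with $e$ maximal is given, we use the following notation: $\tau=Q(e)$, $V_{1/2}=V_{1/2}(e)$, $V_1'=V_1(e)\ominus\mathbb Ce$, and $V^\pm$ are the $(\pm1)$-eigenspaces of $\tau$ in $V_1'$. Then $\mathcal C=V^+\oplus V^-\oplus V_{1/2}$ and $JV^+=V^-$. We have $D=\frac1r$, $Q=\frac1r\tau$ on $V_1(e)$ and $D=\frac1{2r}$, $Q=0$ on $V_{1/2}$, and $\tau\xi=-\xi$. By \eqref{eq:jacobi},
\begin{equation}\label{eq:RN}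
\overline R_N=\varepsilon c^2\ \text{ on }\mathbb R\xi\oplus V^-,\qquad 0\ \text{ on }V^+,\qquad\tfrac14\varepsilon c^2\ \text{ on }V_{1/2}.
\end{equation}
By \eqref{eq:P2}, $P$ preserves $V_1'$ and $V_{1/2}$, and if $V_{1/2}\ne0$, then $P^2=p^2$ on $V_{1/2}$ with the constant $p=\sqrt{\kappa-\frac\varepsilon{2r}}\ge0$. Note that $V_1'=0$ if and only if $r=1$.

\begin{lemma}\label{lem:shape}
If $r\ge2$, or if $r=1$ and $p\ne0$, then
\begin{equation}\label{eq:shape}
k\alpha=-\varepsilon c^2,\qquad S=0\text{ on }V^+,\qquad S=k\text{ on }V^-,\qquad p^2=\tfrac14(k^2+\varepsilon c^2)\ \text{ if }V_{1/2}\neq0 .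
\end{equation}
If $r=1$ and $p=0$, then $S=\frac k2$ on $\mathcal C$ and $\alpha=\frac k2-\frac\varepsilon k$.
\end{lemma}

\begin{proof}
The formula for $p^2$ follows from $k\alpha=-\varepsilon c^2$, since then $\kappa-\frac\varepsilon{2r}=\frac{k^2}4+\frac{\varepsilon c^2}2-\frac{\varepsilon c^2}4$. The last sentence of the lemma follows from $\kappa=\frac\varepsilon2$.

\emph{The case $r\ge2$.} The image of $Q_{\mathcal C}$ is $V_1'\ne0$, so \eqref{eq:key} gives $\alpha P=\frac\varepsilon r\tau$ on $V_1'$ and $\alpha\ne0$. Differentiating $DN=N/r$ with \eqref{eq:dDN} gives $(2D+Q)SX=\frac1rSX$. For $0\neq X\in V^+$ we have $SX=(\frac k2+\frac\varepsilon{r\alpha})X\in V^+$, where $2D+Q=\frac3r$. Hence $SX=0$, so $\frac\varepsilon{r\alpha}=-\frac k2$, and $S=\frac k2-\frac\varepsilon{r\alpha}=k$ on $V^-$.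

\emph{The case $r=1$, $p\ne0$.} Now $Q_{\mathcal C}=0$, and \eqref{eq:key} is empty. Instead we determine $\nabla^{\mathcal C}P$ completely and use the curvature of $\nabla^{\mathcal C}$ as integrability condition. For $X,Y,Z\in\mathcal C$ let $T(X,Y,Z)=g((\nabla^{\mathcal C}_XP)Y,Z)$, which equals $g((\nabla_XS)Y,Z)$ because $S$ preserves $\mathcal C$. It is symmetric in $Y,Z$. By Example~\ref{ex:rankone}, $\overline R(X,Y)N=\frac\varepsilon2(\langle X,Y\rangle-\langle Y,X\rangle)N$ is orthogonal to $\mathcal C$, so by the Codazzi equation $T$ is also symmetric in $X,Y$. Differentiating $P^2=p^2$ gives $(\nabla^{\mathcal C}_XP)P+P(\nabla^{\mathcal C}_XP)=0$, so $\pm2p\,T(X,Y,Z)=0$ if $Y,Z$ both lie in the $(\pm p)$-eigenspace of $P$. Of three eigenvectors of $P$, two lie in the same eigenspace, so total symmetry gives $T=0$. Together with \eqref{eq:dP},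
\[
\nabla^{\mathcal C}_XP=\alpha\,\eta(X)JP\qquad(X\in TM).
\]
Differentiating once more and skew-symmetrizing, the terms $\alpha^2\eta(X)\eta(Y)J^2P$ cancel, and the curvature $R^{\mathcal C}$ of $\nabla^{\mathcal C}$ satisfies $[R^{\mathcal C}(X,Y),P]=\alpha\,d\eta(X,Y)JP$. By \eqref{eq:deta}, for a unit vector $X\in\mathcal C$,
\begin{equation}\label{eq:RCP}
[R^{\mathcal C}(X,JX),P]=\alpha kJP .
\end{equation}
On the other hand, by \eqref{eq:conn} the $\mathcal C$-part of $\overline\nabla_X\overline\nabla_YZ$ is $\nabla^{\mathcal C}_X\nabla^{\mathcal C}_YZ-\langle Z,SY\rangle SX$ for $X,Y,Z$ in $\mathcal C$, so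
\[
R^{\mathcal C}(X,Y)Z=\pi\overline R(X,Y)Z+\langle Z,SY\rangle SX-\langle Z,SX\rangle SY .
\]
Take a unit vector $X$ with $PX=pX$; then $SX\in\mathbb RX$ and $SJX\in\mathbb RJX$. On $\mathcal C\ominus\mathbb CX$ the last two terms vanish for $Y=JX$, and $R^{\mathcal C}(X,JX)Z=\overline R(X,JX)Z=-2i\varepsilon\{XXZ\}=-i\varepsilon Z$. The space $\mathcal C\ominus\mathbb CX$ is preserved by $P$, since $\langle PZ,X\rangle=\langle PX,Z\rangle$, and it is nonzero since $n\ge3$. For $Z\neq0$ in it, $[R^{\mathcal C}(X,JX),P]Z=-i\varepsilon PZ-P(-i\varepsilon Z)=-2i\varepsilon PZ\neq0$. Comparing with \eqref{eq:RCP} gives $k\alpha=-2\varepsilon=-\varepsilon c^2$.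
\end{proof}

\begin{remark}
The choice of $Z$ is the only place where $n\ge3$ is needed beyond what (F1) gives. For $n=2$ the space $\mathcal C$ is a complex line, $Z$ does not exist, and the condition $PJ=-JP$ reduces to the single equation $\operatorname{tr}S|_{\mathcal C}=k$.
\end{remark}

To bring the principal curvatures into a form adapted to Jacobi fields, let $(\operatorname{sn},\operatorname{cs})=(\sin,\cos)$ if $\varepsilon=1$ and $(\sinh,\cosh)$ if $\varepsilon=-1$, and for a fixed $t>0$ put
\[
\lambda_a=a\,\frac{\operatorname{cs}(at)}{\operatorname{sn}(at)}\quad(a>0),\qquad\lambda_a^*=-\varepsilon a\,\frac{\operatorname{sn}(at)}{\operatorname{cs}(at)}\quad(a\ge0).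
\]
Thus $\lambda_a=a\cot at$, $\lambda^*_a=-a\tan at$ for $\varepsilon=1$, and $\lambda_a=a\coth at$, $\lambda_a^*=a\tanh at$ for $\varepsilon=-1$. From $\operatorname{cs}^2+\varepsilon\operatorname{sn}^2=1$ and the double angle formulas,
\begin{equation}\label{eq:lambda}
\lambda_a\lambda_a^*=-\varepsilon a^2,\qquad\lambda_{a/2}+\lambda^*_{a/2}=\lambda_a,\qquad\lambda_{a/2}-\lambda^*_{a/2}=\frac a{\operatorname{sn}(at)} .
\end{equation}

\begin{table}[h]
\begin{center}
\begin{tabular}{l|c|cccc}
 & $k$ & $\mathbb R\xi$ & $V^+$ & $V^-$ & $V_{1/2}$\\ \hline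
$\varepsilon\overline R_N$ & & $c^2$ & $0$ & $c^2$ & $c^2/4$\\ \hline
(I) & $\lambda_c$ & $\lambda_c^*$ & $\lambda_0^*=0$ & $\lambda_c$ & $\lambda_{c/2}$ on $E_+$, $\lambda^*_{c/2}$ on $E_-$\\
(II) & $c$ & $c$ & $0$ & $c$ & $c/2$\\
(III), $r\ge2$ & $\lambda_c^*$ & $\lambda_c$ & $\lambda_0^*=0$ & $\lambda_c^*$ & absent\\
(III), $r=1$ & $2\lambda^*_{c/2}$ & $\lambda_c$ & absent & absent & $\lambda^*_{c/2}$\\
(IV) & $2\lambda_{c/2}$ & $\lambda_c$ & absent & absent & $\lambda_{c/2}$
\end{tabular}
\end{center}
\caption{Eigenvalues of the Jacobi operator (first row) and of the shape operator on the summands of $TM$. In case (I), $V_{1/2}=E_+\oplus E_-$ is an orthogonal splitting with $JE_+=E_-$.}\label{tab:curv}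
\end{table}

\begin{proposition}\label{prop:cases}
Let $M$ be a contact hypersurface with $k>0$. Then $N=e/\sqrt r$ with $e$ maximal at every point, and $S$ is given on all of $M$ by one row of Table~\ref{tab:curv}, where $\varepsilon=-1$ in cases \textup{(II)} and \textup{(III)}, $r=1$ in case \textup{(IV)}, and $t>0$ is a constant with $ct<\pi/2$ in case \textup{(I)} and $ct<\pi$ in case \textup{(IV)} if $\varepsilon=1$.
\end{proposition}

\begin{proof}
We use that $\cot$ maps $(0,\frac\pi2)$ onto $(0,\infty)$, $\coth$ maps $(0,\infty)$ onto $(1,\infty)$, and $\tanh$ maps $(0,\infty)$ onto $(0,1)$.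

Suppose first that \eqref{eq:shape} holds. If $\varepsilon=1$, or $\varepsilon=-1$ and $k>c$, choose $t$ with $k=\lambda_c$. Then $\alpha=-\varepsilon c^2/k=\lambda_c^*$. If $V_{1/2}\neq0$, then $p>0$; let $E_\pm$ be the $(\pm p)$-eigenspaces of $P$ in $V_{1/2}$, so $JE_+=E_-$. The numbers $\frac k2\pm p$ have sum $k=\lambda_c$ and product $\frac{k^2}4-p^2=-\varepsilon(c/2)^2$, as do $\lambda_{c/2}>\lambda^*_{c/2}$ by \eqref{eq:lambda}. This is (I). If $\varepsilon=-1$ and $k=c$, then $\alpha=c$ and $P=0$ on $V_{1/2}$, which is (II). If $\varepsilon=-1$ and $k<c$, then $k^2-c^2<0$ forces $V_{1/2}=0$, hence $r\ge2$; choose $t$ with $k=\lambda_c^*$, so $\alpha=c^2/k=\lambda_c$. This is (III) with $r\ge2$.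

Otherwise $r=1$, $p=0$, $S=\frac k2$ on $\mathcal C=V_{1/2}$, and $\alpha=\frac k2-\varepsilon(c/2)^2/\frac k2$, as $c^2=2$. If $\frac k2$ is one of the numbers $\lambda_{c/2},\lambda^*_{c/2}$, the second term is the other one, and $\alpha=\lambda_c$ by \eqref{eq:lambda}. We can solve $\frac k2=\lambda_{c/2}$ if $\varepsilon=1$, or $\varepsilon=-1$ and $k>c$, which is (IV), and $\frac k2=\lambda^*_{c/2}$ if $\varepsilon=-1$ and $k<c$, which is (III) with $r=1$. For $\varepsilon=-1$ and $k=c$ we get $\alpha=\frac c2+\frac c2=c$, which is (II).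
\end{proof}

\section{Homogeneity}\label{sec:homog}

Constant principal curvatures do not by themselves produce a group. We find the group by following the normal geodesics. For $x\in M$ let $\gamma_x(s)=\Phi_s(x)=\exp_x(sN_x)$, and let $X^\parallel$ denote parallel transport along $\gamma_x$, which preserves $g$, $J$, $\overline R$ and the triple product. For $X\in T_xM$, $s\mapsto d\Phi_s(X)$ is the Jacobi field along $\gamma_x$ with initial value $X$ and initial derivative $-SX$, and its derivative at $s$ is the covariant derivative in the direction $X$ of the field $x\mapsto\gamma_x'(s)$ along $\Phi_s$. If $SX=\lambda X$ and $\overline R_NX=\varepsilon a^2X$, then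
\begin{equation}\label{eq:jf}
d\Phi_s(X)=f(s)X^\parallel(s),\qquad f''+\varepsilon a^2f=0,\quad f(0)=1,\quad f'(0)=-\lambda .
\end{equation}
In Table~\ref{tab:curv} three types of solutions occur:
\begin{equation}\label{eq:ftypes}
\begin{array}{lll}
\lambda=\lambda_a: & f(s)=\operatorname{sn}(a(t-s))/\operatorname{sn}(at), & f(t)=0\ne f'(t);\\[2pt]
\lambda=\lambda_a^*: & f(s)=\operatorname{cs}(a(t-s))/\operatorname{cs}(at), & f(t)\ne0=f'(t);\\[2pt]
\lambda=a,\ \varepsilon=-1: & f(s)=e^{-as}, & 0<f\le1\text{ for }s\ge0 .
\end{array}
\end{equation}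
In cases (I), (III), (IV) the first two types suggest that $\Phi_t(M)$ is a totally geodesic submanifold of lower dimension; in case (II) the third type says that the normal geodesics do not diverge.

\subsection{Tubes around fixed point sets of involutions}

\begin{lemma}\label{lem:tube}
Let $q\in\overline M$ and let $\mathfrak m\subset T_q\overline M$ be a subspace such that $\mathfrak m$ and $\mathfrak m^\perp$ are Lie triple systems and $\dim\mathfrak m^\perp\ge2$. Let $C=+1$ on $\mathfrak m$ and $C=-1$ on $\mathfrak m^\perp$. Suppose that $\overline R_\zeta$ is definite on $\mathfrak m^\perp\ominus\mathbb R\zeta$ for some unit vector $\zeta\in\mathfrak m^\perp$.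
\begin{itemize}
\item[(a)] $C$ preserves $\overline R$ and is the differential of an isometric involution $\vartheta$ fixing $q$, and $F=\exp_q\mathfrak m$ is the component of $\operatorname{Fix}(\vartheta)$ through $q$.
\item[(b)] The identity component $L$ of the centralizer of $\vartheta$ in $G$ is a closed subgroup of $I(\overline M)$ and acts transitively on the unit normal vectors of $F$.
\item[(c)] The tube $F_t$ of radius $t$ around $F$ is an orbit of $L$, and every hypersurface contained in $F_t$ is an open part of it.
\item[(d)] Write the eigenvalues of $\overline R_\zeta$ as $\varepsilon a^2$, $a\ge0$. Suppose $\operatorname{cs}(at)\ne0$ for those occurring on $\mathfrak m$ and $\operatorname{sn}(at)\neq0$ for those occurring on $\mathfrak m^\perp\ominus\mathbb R\zeta$. Then $F_t$ is an embedded hypersurface. At $\gamma(t)$, $\gamma(s)=\exp_q(s\zeta)$, its shape operator for $N=-\gamma'(t)$ is $\lambda_a^*$ on the parallel translate of the $\varepsilon a^2$-eigenspace in $\mathfrak m$ and $\lambda_a$ on that of the $\varepsilon a^2$-eigenspace in $\mathfrak m^\perp\ominus\mathbb R\zeta$.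
\end{itemize}
Part \textup{(a)} does not need the assumption on $\zeta$.
\end{lemma}

\begin{proof}
(a) We must show that $g(\overline R(x_1,x_2)x_3,x_4)=0$ if each $x_j$ lies in $\mathfrak m$ or $\mathfrak m^\perp$ and an odd number lie in $\mathfrak m^\perp$. Then three entries lie in one of the two spaces and one in the other. The curvature symmetries move the single entry to the last place at the cost of a sign, and the expression vanishes because the space containing the other three is a Lie triple system. Now (S2) gives $\vartheta$, with $\vartheta^2=\mathrm{id}$ by uniqueness, and (S4) identifies $F$.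

(b) The centralizer is closed in $G$, so $L$ is closed. $L$ preserves $\operatorname{Fix}(\vartheta)$ and, being connected, its component $F$. For $q'\in F$ we have $\vartheta\sigma_{q'}\vartheta^{-1}=\sigma_{\vartheta(q')}=\sigma_{q'}$, so the transvections along the geodesics $\exp_q(sx)$, $x\in\mathfrak m$, lie in $L$, and $L$ is transitive on $F$. For $y\in\mathfrak m^\perp\ominus\mathbb R\zeta$ we have $C\,\overline R(\zeta,y)C^{-1}=\overline R(-\zeta,-y)=\overline R(\zeta,y)$, so the one-parameter group given by (S2) commutes with $\vartheta$ and lies in the stabilizer $L_q$. Its velocity at $\zeta$ is $\overline R(\zeta,y)\zeta=-\overline R_\zeta y$. Since $\overline R_\zeta$ maps $\mathfrak m^\perp\ominus\mathbb R\zeta$ onto itself, the orbit $L_q\zeta$ is open in the unit sphere of $\mathfrak m^\perp$. It is compact, and the sphere is connected, so it is the whole sphere.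

(c) By (b), $F_t=L\cdot\exp_q(t\zeta)$, a closed embedded submanifold by (S1). It is the image under the smooth map $E(\zeta')=\exp(t\zeta')$ of the unit normal bundle of $F$, which has dimension $2n-1$; by Sard's theorem it has measure zero, so $\dim F_t\le2n-1$. An immersion of a $(2n-1)$-manifold with image in the embedded submanifold $F_t$ is an immersion into $F_t$, hence a local diffeomorphism.

(d) As $C\overline R_\zeta C^{-1}=\overline R_{-\zeta}=\overline R_\zeta$, the operator $\overline R_\zeta$ preserves $\mathfrak m$ and $\mathfrak m^\perp$. Since $F$ is totally geodesic, the tangent vectors at $\zeta$ of the unit normal bundle correspond to the Jacobi fields $Y$ along $\gamma$ with $Y(0)\in\mathfrak m$ and $Y'(0)\in\mathfrak m^\perp\ominus\mathbb R\zeta$, and $dE$ sends $Y$ to $Y(t)$. These fields are spanned by $\operatorname{cs}(as)X^\parallel$ and $\operatorname{sn}(as)X^\parallel$ for eigenvectors $X$ in $\mathfrak m$ and in $\mathfrak m^\perp\ominus\mathbb R\zeta$ (where $a>0$). So $dE$ is injective at $\zeta$ with image $\gamma'(t)^\perp$, $F_t$ has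 dimension $2n-1$ by (c), and minus the velocities at time $t$ of the nearby normal geodesics form a local unit normal field $N$ with $SY(t)=Y'(t)$. The logarithmic derivatives of $\operatorname{cs}(as)$ and $\operatorname{sn}(as)$ at $s=t$ are $\lambda_a^*$ and $\lambda_a$.
\end{proof}

\begin{proposition}\label{prop:focal}
Let $M$ be as in case \textup{(I)}, \textup{(III)} or \textup{(IV)} of Proposition~\ref{prop:cases}. Let $T^0_x$ and $T^1_x$ be the sums of the spaces in Table~\ref{tab:curv} on which $S$ has an eigenvalue of the form $\lambda_a$ and $\lambda^*_a$, respectively: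
\[
\begin{array}{lll}
\textup{(I)} & T^0=V^-\oplus E_+, & T^1=\mathbb R\xi\oplus V^+\oplus E_-;\\
\textup{(III)} & T^0=\mathbb R\xi, & T^1=\mathcal C;\\
\textup{(IV)} & T^0=TM, & T^1=0 .
\end{array}
\]
For $x\in M$ put $q_x=\Phi_t(x)$, $\nu_x=\gamma_x'(t)$ and $\mathfrak m_x=(T_x^1)^\parallel\subset T_{q_x}\overline M$. Then $\mathfrak m_x$ and $\zeta=\nu_x$ satisfy the hypotheses of Lemma~\ref{lem:tube}, the submanifold $F=\exp_{q_x}\mathfrak m_x$ and its involution do not depend on $x$, and $M$ is an open part of the tube $F_t$.
\end{proposition}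

\begin{proof}
The dimension of $T^1$ is $n$, $2n-2$, $0$ in the three cases (in (I), $JT^1=\mathbb RN\oplus T^0=(T^1)^\perp$), and $\dim T^0\geq1$. By \eqref{eq:jf} and \eqref{eq:ftypes}, $d\Phi_t$ has kernel $T^0_x$ and image $\mathfrak m_x$, so $\Phi_t$ has constant rank. Fix $x$. By the rank theorem there is a connected neighborhood $U$ of $x$ such that $F_U=\Phi_t(U)$ is an embedded submanifold with $T_{q_y}F_U=\mathfrak m_y$ for $y\in U$; the $\nu_y$ are unit normals of $F_U$.

\emph{$F_U$ is totally geodesic.} For an eigenvector $X\in T^1_y$, move $y$ along a curve with velocity $X$. Then $\nu$ is a normal field of $F_U$ along a curve with velocity $f(t)X^\parallel\neq0$, and its covariant derivative is $f'(t)X^\parallel=0$. So the shape operator of $F_U$ with respect to $\nu_y$ vanishes. For $q\in F_U$ the fiber $\Phi_t^{-1}(q)\cap U$ is a submanifold with tangent spaces $T^0_y$, and $y\mapsto\nu_y$ maps it to the unit sphere of the normal space at $q$, which has the same dimension. The differential sends an eigenvector $X\in T_y^0$ to $f'(t)X^\parallel\ne0$, so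 the map is a local diffeomorphism, its image is open in the sphere and spans the normal space. The shape operator is linear in the normal vector, so it vanishes for all normals.

\emph{The hypotheses of Lemma~\ref{lem:tube}.} By (S4), $\mathfrak m_x$ is a Lie triple system. So is $\mathfrak m_x^\perp=\mathbb R\nu_x\oplus(T^0_x)^\parallel$: in case (I) it is $J\mathfrak m_x$, and $\overline R(Jx_1,Jx_2)Jx_3=J\overline R(x_1,x_2)x_3$; in case (III) it is $\mathbb C\nu_x$, which is closed under the triple product since $\{\nu_x\nu_x\nu_x\}=\nu_x/r$; in case (IV) it is the whole tangent space. By \eqref{eq:RN}, $\overline R_N$ is definite on $T_x^0$, because $T_x^0\perp V^+$; parallel transport gives the same for $\overline R_{\nu_x}$.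

\emph{Independence of $x$.} Let $\vartheta_x$ and $F_x$ be given by Lemma~\ref{lem:tube}(a). Since $F_U$ is totally geodesic with tangent space $\mathfrak m_x$ at $q_x$, a neighborhood of $q_x$ in $F_U$ is an open subset of $F_x$. For $y$ near $x$ the point $q_y$ lies in it, so $\vartheta_x$ fixes $q_y$, and its differential there is the orthogonal involution with fixed space $T_{q_y}F_x=\mathfrak m_y$. Hence $\vartheta_x=\vartheta_y$ and $F_x=F_y$. As $M$ is connected, $F_x=F$ is constant.

Every $x\in M$ equals $\exp(-t\nu_x)$ with $-\nu_x$ a unit normal of $F$. So $M\subset F_t$, and Lemma~\ref{lem:tube}(c) applies.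
\end{proof}

\subsection{Horospheres}

Let $\varepsilon=-1$. Then $\overline M$ is simply connected and nonpositively curved, and we recall three standard facts. For geodesics $\gamma_1,\gamma_2$ the function $s\mapsto d(\gamma_1(s),\gamma_2(s))$ is convex. Unit speed geodesics are \emph{asymptotic} if this function is bounded for $s\ge0$, and then their Busemann functions differ by a constant. The Busemann function $b$ of $\gamma$ is convex and $1$-Lipschitz, and $b(\gamma(s))=-s$.

\begin{lemma}\label{lem:horo}
Let $\gamma$ be a unit speed geodesic, $x_0=\gamma(0)$, $b$ its Busemann function and $\mathcal H=b^{-1}(0)$. Then $b$ is smooth, $\nu=-\operatorname{grad}b$ is a unit vector field, and: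
\begin{itemize}
\item[(a)] for each $x\in\overline M$, the vector $\nu_x$ is the image of $\gamma'(0)$ under an element of $G$, and $s\mapsto\exp_x(s\nu_x)$ is the only unit speed geodesic starting at $x$ that is asymptotic to $\gamma$;
\item[(b)] $\mathcal H$ is an embedded hypersurface and an orbit of a closed subgroup of $G$;
\item[(c)] the shape operator of $\mathcal H$ with respect to $\nu$ is $\sqrt{-\overline R_\nu}$.
\end{itemize}
\end{lemma}

\begin{proof}
We use the Iwasawa decomposition. Let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the Cartan decomposition of the Lie algebra of $G$ at $x_0$, and $Z\in\mathfrak p\cong T_{x_0}\overline M$ the vector corresponding to $\gamma'(0)$, so that the $\exp(sZ)$ are the transvections along $\gamma$. Choose a maximal abelian subspace $\mathfrak a\subset\mathfrak p$ containing $Z$ and a system of positive restricted roots $\delta$ with $\delta(Z)\ge0$, and let $\mathfrak n$ be the sum of the positive root spaces $\mathfrak g_\delta$. Then $\Sigma=\exp\mathfrak a\,\exp\mathfrak n$ is a Lie subgroup of $G$, and $g\mapsto gx_0$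 is a diffeomorphism $\Sigma\to\overline M$.

Let $g=a\exp Y\in\Sigma$ with $a\in\exp\mathfrak a$, $Y\in\mathfrak n$. Then $\exp(-sZ)g\exp(sZ)=a\exp(\operatorname{Ad}(\exp(-sZ))Y)$ stays in a compact set for $s\ge0$, because $\operatorname{Ad}(\exp(-sZ))=e^{-s\delta(Z)}\le1$ on $\mathfrak g_\delta$. Hence $d(g\gamma(s),\gamma(s))=d(\exp(-sZ)g\exp(sZ)x_0,x_0)$ is bounded, and $g\gamma$ is asymptotic to $\gamma$. Since $b\circ g$ is the Busemann function of $g^{-1}\gamma$, we get $b\circ g=b+\chi(g)$, where $\chi(g)=b(gx_0)$ is a continuous, hence smooth, homomorphism $\Sigma\to\mathbb R$. So $b$ is smooth and $\nu$ is $\Sigma$-invariant. From $b(g\gamma(s))=\chi(g)-s$ and $|\operatorname{grad}b|\le1$ we get $\nu=(g\gamma)'$ along $g\gamma$. Every $x$ is of the form $gx_0$, which proves (a) up to uniqueness; and if two geodesics from $x$ are asymptotic to $\gamma$, their distance is a bounded convex function on $[0,\infty)$ vanishing at $0$, hence zero.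

(b) $\mathcal H$ is a regular level set, and $gx_0\in\mathcal H$ if and only if $\chi(g)=0$. So $\ker\chi$ is transitive on $\mathcal H$, and $\mathcal H$ is an orbit of $\{g\in G:g\mathcal H=\mathcal H\}$, which is closed since $\mathcal H$ is closed.

(c) Let $A=-\overline\nabla\nu=\operatorname{Hess}b\ge0$. As $\overline\nabla_\nu\nu=0$,
\[
\overline R(X,\nu)\nu=\overline\nabla_\nu(AX)+A[X,\nu]=(\overline\nabla_\nu A)X+A\overline\nabla_X\nu=(\overline\nabla_\nu A)X-A^2X .
\]
The transvections $\exp(sZ)\in\Sigma$ preserve $A$ and induce parallel transport along $\gamma$, so $\overline\nabla_\nu A=0$ and $A^2=-\overline R_\nu$ at $x_0$. Since $A\ge0$, $A=\sqrt{-\overline R_\nu}$ at $x_0$, and everywhere by $\Sigma$-invariance.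
\end{proof}

\begin{proposition}\label{prop:horo}
Let $M$ be as in case \textup{(II)} of Proposition~\ref{prop:cases} and $x_0\in M$. Then $M$ is an open part of the horosphere $\mathcal H$ defined by $\gamma=\gamma_{x_0}$.
\end{proposition}

\begin{proof}
By Table~\ref{tab:curv} and the last line of \eqref{eq:ftypes}, $|d\Phi_s(X)|\le|X|$ for $s\ge0$ and all $X\in TM$. Join $x\in M$ to $x_0$ by a curve of length $\ell$ in $M$. Its image under $\Phi_s$ joins $\gamma_x(s)$ to $\gamma(s)$ and has length at most $\ell$, so $\gamma_x$ is asymptotic to $\gamma$. By Lemma~\ref{lem:horo}(a), $N_x=\nu_x=-\operatorname{grad}b$. Hence $db$ vanishes on $TM$, $b=b(x_0)=0$ on $M$, and $M$ is immersed in the embedded hypersurface $\mathcal H$ of the same dimension.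
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:homog}]
By Proposition~\ref{prop:cases}, $M$ is in one of the cases (I)--(IV). In cases (I), (III), (IV) it is an open part of an orbit of the closed group $L$, by Proposition~\ref{prop:focal} and Lemma~\ref{lem:tube}. In case (II) use Proposition~\ref{prop:horo} and Lemma~\ref{lem:horo}(b).
\end{proof}

\section{The classification}\label{sec:class}

It remains to identify the submanifolds $F$ and to check that the listed hypersurfaces satisfy \eqref{eq:contact}. For tubes around a Lagrangian $F$ we must recover the decomposition of Table~\ref{tab:curv} from the assumption that $F$ has rank one.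

\begin{lemma}\label{lem:lagr}
Let $F$ be a complete totally geodesic Lagrangian submanifold of rank one, $\mathfrak m=T_qF$, $C=\pm1$ on $\mathfrak m$, $J\mathfrak m$, and $X\in\mathfrak m$ a unit vector. Then $C$ is an antilinear automorphism of the triple product, $X=e/\sqrt r$ with $e$ a maximal tripotent, $C=-Q(e)$ on $V_1'=V_1(e)\ominus\mathbb Ce$, and $r\le2$.
\end{lemma}

\begin{proof}
Both $\mathfrak m$ and $J\mathfrak m$ are Lie triple systems, so $C$ preserves $\overline R$ by Lemma~\ref{lem:tube}(a). Since $CJ=-JC$, formula \eqref{eq:triple} gives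
\[
CD(x,y)C^{-1}=\tfrac\varepsilon2\big(\overline R(Cx,Cy)-J\overline R(Cx,CJy)\big)=D(Cx,Cy).
\]
We use two facts repeatedly. By (S5), a vector $Y\in\mathfrak m$ with $\overline R_XY=0$ is a real multiple of $X$. And a nonzero $C$-invariant complex subspace meets $\mathfrak m=\ker(C-1)$ nontrivially, since for $Y\ne0$ in it the vectors $Y+CY$ and $i(Y-CY)$ are fixed by $C$ and not both zero.

Group the spectral decomposition as $X=\sum_jb_je_j$ with distinct $b_j>0$ and nonzero $e_j$ that are sums of disjoint parts of a frame. The odd powers $X$, $\{XXX\}$, $\{XX\{XXX\}\},\dots$ equal $\sum_jb_j^{2l+1}e_j$ by \eqref{eq:coord} and are fixed by $C$. The Vandermonde determinant of the $b_j^2$ is nonzero, so each $e_j$ is a real combination of them and lies in $\mathfrak m$. Also $\overline R_Xe_1=\varepsilon(b_1^2-b_1^2)e_1=0$ by \eqref{eq:jacobi}, so $e_1\in\mathbb RX$, there is only one summand, and $X=e/\sqrt\rho$ with $Ce=e$. Hence $C$ commutes with $D(e,e)$ and $\tau=Q(e)$, and preserves $V_0(e)$, $V_{1/2}(e)$ and $V_1'$. If $V_0(e)\ne0$, it contains $0\neq Y\in\mathfrak m$,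 $Y\perp X$, with $\overline R_XY=0$, which is impossible; so $\rho=r$. The map $C\tau$ is a complex linear involution of $V_1'$. If its $(+1)$-eigenspace, which is complex and $C$-invariant, were nonzero, it would contain $Y\neq0$ with $CY=Y=\tau Y$, and $\overline R_XY=\frac\varepsilon r(1-\tau)Y=0$, again impossible. So $C=-\tau$ on $V_1'$.

Suppose $r\ge3$ and write $e=\sum c_i$. The vector $u=c_1-c_2\in V_1'$ is fixed by $\tau$, so $Cu=-u$, and $v=\{ueu\}=c_1+c_2$ satisfies $Cv=\{Cu\ Ce\ Cu\}=v$. Then $v-\frac2re$ is fixed by $C$. It also lies in $V_1'$ and is fixed by $\tau$, so $C$ reverses its sign. Hence $c_1+c_2=\frac2re$, which is false for $r\ge3$.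
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Necessity.} Let $M$ be a contact hypersurface. The values of $k$ and the ranges of $t$ are those of Proposition~\ref{prop:cases}. Fix $x\in M$ and use the notation of Proposition~\ref{prop:focal}, with $q=q_x$, $\nu=\nu_x$, $\mathfrak m=\mathfrak m_x$.

(I) We have $J\mathfrak m=\mathfrak m^\perp$, and $L\subset G$ is holomorphic and transitive on $F$, so $F$ is Lagrangian. From $\overline R_{JX}J=J\overline R_X$ we see that $\overline R_{J\nu}$ is definite on $\mathfrak m\ominus\mathbb RJ\nu=J(\mathfrak m^\perp\ominus\mathbb R\nu)$. The group $L_q$ is transitive on the unit sphere of $\mathfrak m^\perp$, hence on that of $\mathfrak m$, so $F$ has rank one by (S5). Lemma~\ref{lem:lagr} gives $r\le2$.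

(II) This is Proposition~\ref{prop:horo}; the direction of $\gamma_{x_0}$ is $e/\sqrt r$.

(III) Here $\nu=e/\sqrt r$ with $e$ maximal, and $\mathfrak m=(\mathbb Ce)^\perp$ is a complex Lie triple system. If $r=1$, then $F=\mathbb CH^{n-1}$ by Example~\ref{ex:rankone}. Let $r\ge2$; then $V_{1/2}(e)=0$. If $r\ge3$, write $e=\sum c_i$. The vector $u=2c_1-c_2-c_3$ lies in $\mathfrak m$, but $\langle\{uuu\},e\rangle=8-1-1\ne0$, although $\mathfrak m$ is closed under the triple product. So $r=2$, $\overline M=Q^{n*}$ by (F4), and by Example~\ref{ex:quadric}, $e=\zeta u$ with $u$ real and $F=\exp_q(u^\perp)$ is a totally geodesic $Q^{n-1*}$.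

(IV) $F$ is a point and $F_t$ a geodesic sphere.

\emph{Sufficiency.} It is enough to show that each listed set is an embedded hypersurface whose normal is $e/\sqrt r$ with $e$ maximal and whose shape operator is given by the corresponding row of Table~\ref{tab:curv}. Indeed, in every row $S\xi\in\mathbb R\xi$, and $\mathcal C$ is spanned by eigenvectors $X$ of $S$ such that $JX$ is also an eigenvector and the two eigenvalues add up to $k$: $J$ interchanges $V^+$ and $V^-$, with sum $k$ in rows (I)--(III); it interchanges $E_+$ and $E_-$, with sum $\lambda_{c/2}+\lambda^*_{c/2}=\lambda_c$ in row (I); and $S=\frac k2$ on $V_{1/2}$ in the other rows. So $SJX+JSX=kJX$, and $k>0$ in the stated ranges of $t$.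

For the tubes we apply Lemma~\ref{lem:tube} at $q\in F$ with a unit normal $\zeta$; by parts (b) and (c) one point of the tube suffices. We transport $N=-\gamma'(t)$ back to $q$, where it becomes $-\zeta$, and form $\xi$, $V^\pm$, $V_{1/2}$ for this vector. In all cases $\operatorname{sn}(at)$ and $\operatorname{cs}(at)$ are nonzero where part (d) requires it, for $t$ in the stated range.

(I) Let $X=e/\sqrt r\in\mathfrak m$ be a unit vector as in Lemma~\ref{lem:lagr} and $\zeta=JX$. Then $N=-ie/\sqrt r$, the maximal tripotent $-ie$ has the same Peirce spaces as $e$, $Q(-ie)=-Q(e)$, and $\xi=-JN=-X$. So the involution $\tau$ belonging to $N$ equals $C$ on $V_1'$, that is, $V^+\subset\mathfrak m$ and $V^-\subset J\mathfrak m$. The map $C$ is an antilinear involution of $V_{1/2}$; put $E_-=V_{1/2}\cap\mathfrak m$ and $E_+=V_{1/2}\cap J\mathfrak m=JE_-$. Then $\mathfrak m=\mathbb R\xi\oplus V^+\oplus E_-$ and $\mathfrak m^\perp\ominus\mathbb R\zeta=V^-\oplus E_+$, on which $\overline R_\zeta=\overline R_N$ is definite by \eqref{eq:RN}. Lemma~\ref{lem:tube}(d) and \eqref{eq:RN}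 give row (I).

(III) By Examples~\ref{ex:quadric} and~\ref{ex:rankone}, $\mathfrak m=(\mathbb C\zeta)^\perp=\mathcal C$ with $\sqrt r\,\zeta$ a maximal tripotent, and $V_{1/2}=0$ if $r=2$. Both $\mathfrak m$ and $\mathbb C\zeta$ are closed under the triple product, and $\mathfrak m^\perp\ominus\mathbb R\zeta=\mathbb R\xi$, where $\overline R_\zeta=-c^2$. Lemma~\ref{lem:tube}(d) gives the rows (III).

(IV) Take $\mathfrak m=0$. The operator $\overline R_\zeta$ equals $\varepsilon c^2$ on $\mathbb R\xi$ and $\frac14\varepsilon c^2$ on $\mathcal C$, and Lemma~\ref{lem:tube}(d) gives row (IV), with $k=c\cot\frac{ct}2$ for $\varepsilon=1$ and $k=c\coth\frac{ct}2$ for $\varepsilon=-1$.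

(II) Let $\gamma$ be a unit speed geodesic whose direction is a multiple of a maximal tripotent. As $\gamma'$ and the triple product are parallel, $\sqrt r\,\gamma'(s)$ is a maximal tripotent for every $s$, and after a shift of the parameter the given horosphere is $\mathcal H=b^{-1}(0)$. By Lemma~\ref{lem:horo}, $\sqrt r\,\nu$ is a maximal tripotent at every point and $S=\sqrt{-\overline R_\nu}$, which by \eqref{eq:RN} is row (II).

\emph{Rank at least three.} Cases (I), (III), (IV) require $r\le2$, and (II) requires $\varepsilon=-1$. The horosphere $\mathcal H$ is determined by the vector $\gamma'(0)$, and $G$ is transitive on the vectors $e/\sqrt r$, $e$ maximal, by (S1) and (F3). So the horospheres (II) are all congruent.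
\end{proof}

\begin{thebibliography}{9}

\bibitem{Loos}
O. Loos, \emph{Bounded symmetric domains and Jordan pairs}, 1977.

\bibitem{slides}
\emph{Real Hypersurfaces in Hermitian Symmetric Spaces and Related Topics},
\texttt{http://9939.9b4kx.group/berndt2019/slides/Young-Jin-Suh.pdf}.

\bibitem{Roos}
G. Roos, in \emph{Analysis and Geometry on Complex Homogeneous Domains}, 2000.

\end{thebibliography}
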